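\title{Generic approximate controllability of a Stokes fluid coupled with a vibrating shell}

\begin{abstract}
A Stokes fluid fills a bounded $C^2$ domain $\Omega\subset\mathbb R^3$ whose boundary consists of a vibrating shell $\Gamma_0$, driven by a scalar force, and a rigid wall $\Gamma_1$. We show that the system is approximately controllable, at any time $T>0$, if and only if no Dirichlet eigenfunction of the Stokes operator has a pressure that is constant on $\Gamma_0$. We then prove that this condition holds for a dense $G_\delta$ set of small deformations of the wall supported near any prescribed interior point of $\Gamma_1$, and that the Stokes spectrum becomes simple at the same time. This proves a conjecture on generic controllability for this model. The first variation of an eigenvalue does not suffice for the proof, because the wall shear of an eigenfunction is a vector in a two-dimensional plane. We pass to the second variation, concentrate it at one point of the wall, and use the anisotropy of the Dirichlet-to-Neumann map of the Stokes system in a half-space.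
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{A fluid driven through a shell}

Let $\Omega\subset\mathbb R^3$ be a bounded domain (a connected open set), not necessarily simply connected, with boundary $\Gamma=\partial\Omega$ of class $C^2$ and unit outward normal $n$. Let $\Gamma_0$ be a non-empty relatively open part of $\Gamma$ with smooth relative boundary $\partial\Gamma_0$ (possibly empty), and let $\Gamma_1=\Gamma\setminus\Gamma_0$. The case $\Gamma_1=\emptyset$ is allowed; then conditions on $\Gamma_1$ or $\partial\Gamma_0$ are void and $H^1_0(\Gamma_0)$ means $H^1(\Gamma)$. The domain is filled with a viscous incompressible fluid, $\Gamma_1$ is a rigid wall, and $\Gamma_0$ is a shell that vibrates in the normal direction and on which we act by a scalar force $h$. We study the simplified linear model of \cite{HydroElastic}.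

All function spaces are real. Put
\begin{align*}
V&=\{v\in H^1(\Omega)^3:\ \operatorname{div}v=0\text{ in }\Omega,\ v=0\text{ on }\Gamma_1,\ v=(v\cdot n)\,n\text{ on }\Gamma_0\},\\
W&=\{v\in V:\ v\cdot n|_{\Gamma_0}\in H^2(\Gamma_0)\cap H^1_0(\Gamma_0)\},\\
a(u,v)&=\int_\Omega\nabla u:\nabla v\,dx,\qquad a_{\Gamma_0}(f,g)=\int_{\Gamma_0}\Delta_\Gamma f\,\Delta_\Gamma g\,d\Gamma,
\end{align*}
where $\Delta_\Gamma$ is the Laplace--Beltrami operator of $\Gamma_0$. We write $(\cdot,\cdot)$ and $(\cdot,\cdot)_{\Gamma_0}$ for the scalar products of $L^2(\Omega)$, $L^2(\Omega)^3$ and of $L^2(\Gamma_0)$, and $L^2_0(\Gamma_0)$ for the functions of mean zero. Every $v\in V$ satisfies $\int_{\Gamma_0}v\cdot n=0$: the shell cannot change the volume of the fluid. Fix $T>0$ and a control $h\in L^2(\Gamma_0\times(0,T))$. We look for $u\in L^2(0,T;V)$ with $\int_0^tu\cdot n\,ds\in L^2(0,T;H^2(\Gamma_0)\cap H^1_0(\Gamma_0))$ such that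
\begin{equation}\label{eq:weak}
\frac{d}{dt}\big[(u,v)+(u\cdot n,v\cdot n)_{\Gamma_0}\big]+a(u,v)+a_{\Gamma_0}\Big(\int_0^tu\cdot n\,ds,\ v\cdot n\Big)=(h,v\cdot n)_{\Gamma_0}\qquad\forall v\in W,
\end{equation}
with $u(0)=0$ in $\Omega$ and $u\cdot n(0)=0$ on $\Gamma_0$. Here $u$ is the velocity of the fluid and $\eta=\int_0^tu\cdot n\,ds$ is the normal displacement of the shell. Formally, integrating by parts in \eqref{eq:weak} gives the Stokes system $\partial_tu-\Delta u+\nabla\varpi=0$, $\operatorname{div}u=0$ in $\Omega$, the adherence conditions $u=0$ on $\Gamma_1$ and $u=(\partial_t\eta)\,n$ on $\Gamma_0$, and the shell equation $\partial_t^2\eta+\Delta_\Gamma^2\eta+\partial_nu\cdot n-\varpi=h$, in which a function of $t$ alone is absorbed by the pressure $\varpi$.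

The state is the pair of velocities $U=(u,u\cdot n|_{\Gamma_0})$, and the state space is
\[
\mathcal H=\text{closure of }\{(v,v\cdot n|_{\Gamma_0}):v\in W\}\text{ in }L^2(\Omega)^3\times L^2_0(\Gamma_0),
\]
whose squared norm is twice the kinetic energy of fluid and shell. The problem has a unique solution and $U(T)\in\mathcal H$ is well defined; Section~\ref{sec:criterion} contains the short proof. The \emph{reachable set} $\mathcal R_T\subset\mathcal H$ is the linear subspace of all $U(T)$, as $h$ runs over $L^2(\Gamma_0\times(0,T))$, and the system is \emph{approximately controllable at time $T$} if $\mathcal R_T$ is dense in $\mathcal H$.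

The following is known \cite{HydroElastic}. If $\Gamma$ is real analytic and the spectrum of $-\Delta$ in $H^1_0(\Omega)$ is simple, the system is approximately controllable \cite[Theorem~2]{HydroElastic}. Analyticity alone does not suffice: the property fails in a ball, even if $\Gamma_0$ is the whole sphere. Simplicity of the Dirichlet spectrum of the Laplacian holds generically with respect to $\Omega$. The hypotheses on $\Omega$, analyticity in particular, look too restrictive, and the following conjecture is posed in \cite{HydroElastic}.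

\medskip
\noindent\textbf{Conjecture.} \emph{Let $\Gamma_1$ have non-empty relative interior in $\Gamma$. Then approximate controllability holds after a suitable perturbation of $\Gamma_1$ that is arbitrarily small in $C^2$, keeps $\Gamma_0$ fixed, and yields again a bounded $C^2$ domain.}
\medskip

We prove this conjecture.

\subsection{Results}

Let $V_0=V_0(\Omega)=\{v\in H^1_0(\Omega)^3:\operatorname{div}v=0\}\subset W$ and let $H_0$ be the closure of $V_0$ in $L^2(\Omega)^3$. A \emph{Stokes eigenfunction} with eigenvalue $\lambda$ is a field $0\ne e\in V_0$ with $a(e,v)=\lambda(e,v)$ for all $v\in V_0$; it solves $-\Delta e+\nabla\pi=\lambda e$ with a pressure $\pi$ that is unique up to a constant. These are the modes of the fluid when the whole boundary is held fixed. Let $P_\mu$ be the orthogonal projection of $H_0$ onto the eigenspace of the eigenvalue $\mu$.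

\begin{definition}\label{def:invisible}
A Stokes eigenfunction $e$ with eigenvalue $\lambda$ is \emph{invisible} if $a(e,v)=\lambda(e,v)$ for all $v\in W$.
\end{definition}

If $e$ is invisible, then $u(t)=e^{-\lambda t}e$ solves \eqref{eq:weak} with $h=0$: the fluid moves, the shell stays at rest, and no force is needed to hold it. By duality, a force on the shell cannot excite such a mode. The first theorem says that this is the only obstruction.

\begin{theorem}[criterion]\label{thm:criterion}
For every $\Omega$, $\Gamma_0$ as above and every $T>0$, the orthogonal complement of $\mathcal R_T$ in $\mathcal H$ is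
\[
\{(\varphi,0):\ \varphi\in H_0,\ P_\mu\varphi\text{ is invisible or }0\text{ for every Stokes eigenvalue }\mu\}.
\]
Hence the system is approximately controllable at time $T$ if and only if there is no invisible eigenfunction; equivalently, if and only if no Stokes eigenfunction has a pressure that is constant on $\Gamma_0$. In particular the property does not depend on $T$.
\end{theorem}

Now let $\Gamma_1$ have non-empty relative interior. Let $K\subset\mathbb R^3$ be compact with $K\cap\overline{\Gamma_0}=\emptyset$ and $\Gamma\cap\operatorname{int}K\ne\emptyset$. A relative interior point of $\Gamma_1$ does not lie in $\overline{\Gamma_0}$, so any small closed ball around it is such a $K$. Let $k\in\{2,3,\dots\}\cup\{\infty\}$ be such that $\Gamma\cap\operatorname{int}K$ is of class $C^k$; the value $k=2$ is always allowed. Fix $\varepsilon_0>0$ so small that $\|X\|_{C^2}<\varepsilon_0$ implies $\|DX\|_\infty\le\frac12$, and put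
\[
\mathcal U^k_K=\{X\in C^k(\mathbb R^3;\mathbb R^3):\ \operatorname{supp}X\subset K,\ \|X\|_{C^2}<\varepsilon_0\},\qquad F_X=I+X,\qquad\Omega_X=F_X(\Omega),
\]
with the $C^k$ topology. The map $F_X$ is a diffeomorphism of $\mathbb R^3$: for each $y$ the map $x\mapsto y-X(x)$ is a contraction, and $\det DF_X>0$ because $I+sDX$ is invertible for $0\le s\le1$. It is the identity off $K$, so $F_X(K)=K$ and $F_X(\operatorname{int}K)=\operatorname{int}K$. Thus $\Omega_X$ is a bounded $C^2$ domain that coincides with $\Omega$ near $\overline{\Gamma_0}$; its boundary consists of the same shell $\Gamma_0$ and the wall $F_X(\Gamma_1)$.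

\begin{theorem}[generic controllability]\label{thm:generic}
The set of $X\in\mathcal U^k_K$ such that
\begin{itemize}
\item[(i)] all Stokes eigenvalues of $\Omega_X$ are simple, and
\item[(ii)] $\Omega_X$ has no invisible eigenfunction,
\end{itemize}
is a dense $G_\delta$ in $\mathcal U^k_K$. For each such $X$, the system in $\Omega_X$ is approximately controllable at every time $T>0$.
\end{theorem}

For $k=2$, density at $X=0$ is the conjecture. The theorem gives more: the good perturbations are residual, they can be supported in an arbitrarily small neighborhood of any prescribed relative interior point of $\Gamma_1$, they can be taken small in every $C^k$ that the local regularity of $\Gamma_1$ allows, and one perturbation serves all $T$. Neither analyticity, nor simple connectedness, nor a hypothesis on the Dirichlet spectrum of the Laplacian is used.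

\subsection{Two examples}

\begin{example}[the ball]\label{ex:ball}
Let $\Omega$ be the unit ball and let $\Gamma_0$ be arbitrary. Let $\kappa>0$ solve $\tan\kappa=\kappa$, and put $f(x)=\sin(\kappa r)/r$ with $r=|x|$, and $e=e_3\times\nabla f=r^{-1}f'(r)\,e_3\times x$. Since $-\Delta f=\kappa^2f$ and the components of $e$ are, up to sign, partial derivatives of $f$ or zero, $-\Delta e=\kappa^2e$. Also $\operatorname{div}e=0$, and $e=0$ on the sphere because $f'(1)=\kappa\cos\kappa-\sin\kappa=0$. So $e$ is a Stokes eigenfunction with zero pressure: a swirl about the $x_3$-axis, which does not press on the boundary. By Theorem~\ref{thm:criterion} approximate controllability fails for every choice of $\Gamma_0$, and ``generically'' in the conjecture cannot be replaced by ``always''.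
\end{example}

\begin{example}[the whole boundary]\label{ex:whole}
Let $\Gamma_0=\Gamma$. The pressure of an eigenfunction is harmonic, so if it is constant on $\Gamma$ it is constant in $\Omega$. An invisible $e$ is then a divergence-free field whose components lie in one Dirichlet eigenspace of $-\Delta$. If that eigenspace is spanned by one function $\phi$, then $e=\phi\,c$ with $0\ne c\in\mathbb R^3$ and $c\cdot\nabla\phi=0$; the extension of $\phi$ by zero is constant in the direction $c$ and has compact support, so $\phi=0$. Hence simplicity of the Dirichlet spectrum of $-\Delta$ excludes invisible eigenfunctions when $\Gamma_0=\Gamma$.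
\end{example}

For $\Gamma_0\ne\Gamma$ this argument stops at once, since a harmonic function that is constant on a part of the boundary need not be constant. Still, the conjecture is the answer one would guess. The eigenfunction of a simple eigenvalue is determined up to a factor, and invisibility imposes infinitely many further linear conditions on it, so it should survive only in special domains. The difficulty is to prove this when the perturbation is confined to a small piece of the wall, away from the shell where the conditions are imposed.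

\subsection{Plan of the proof}

Section~\ref{sec:criterion} proves Theorem~\ref{thm:criterion} by duality. For Theorem~\ref{thm:generic}, Baire's theorem reduces the claim to excluding two situations (Section~\ref{sec:reduction}): a multiple eigenvalue that no small deformation of a smooth patch $\Sigma$ of the wall splits, and a simple eigenvalue whose eigenfunction stays invisible under all such deformations. Both situations produce a pair $(\varphi,w)$ of solutions of $-\Delta u+\nabla\varpi=\lambda u$, $\operatorname{div}u=0$, that vanish on the wall and persist under deformation; in the second situation $w$ is not an eigenfunction but a field with prescribed normal velocity on the shell, which exists exactly because $\varphi$ is invisible. The first variation shows that the tangential vectors $p=\partial_n\varphi$ and $q=\partial_nw$ are orthogonal on $\Sigma$ (Section~\ref{sec:first}). The second variation (Section~\ref{sec:second}) and a blow-up at a point of $\Sigma$ (Section~\ref{sec:blowup}) improve this to: $p=0$ or $q=0$ at each point. One more differentiation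 and unique continuation give the contradiction (Section~\ref{sec:end}). Section~\ref{sec:slab} shows the central step on an example with separated variables.

\section{Conventions and standard facts}\label{sec:tools}

We write $(\nabla u)_{ij}=\partial_ju_i$, $A:B=\sum A_{ij}B_{ij}$, $(p\otimes n)_{ij}=p_in_j$ and $\partial_nu=(\nabla u)n$; $B(y,r)$ is an open ball and $\|\cdot\|$ is an $L^2$ norm unless indicated otherwise. The following facts are used throughout.
\begin{itemize}
\item[(F1)] On a bounded Lipschitz domain, every $b\in H^{1/2}(\Gamma)^3$ with $\int_\Gamma b\cdot n=0$ has a divergence-free extension in $H^1$; and if $f\in L^2$ has mean zero, then $\operatorname{div}y=f$ has a solution $y\in H^1_0$ with $\|\nabla y\|\le C\|f\|$ (Bogovskii; see \cite[Ch.~III]{Galdi}).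
\item[(F2)] If $f\in H^{-1}(\Omega)^3$ vanishes on $V_0$, then $f=\nabla\pi$ with $\pi\in L^2$; if moreover $f\in L^2$, then $\pi\in H^1$ \cite[Ch.~I]{Temam}.
\item[(F3)] On a bounded $C^2$ domain, if $f\in L^2$, $u\in V_0$ and $a(u,v)=(f,v)$ for all $v\in V_0$, then $u\in H^2$, the pressure $\pi$ is in $H^1$, and $\|u\|_{H^2}+\|\pi\|_{H^1/\mathbb R}\le C\|f\|$ (Cattabriga; see \cite[Ch.~I, Prop.~2.2]{Temam}).
\item[(F4)] Let a relatively open portion of the boundary be $C^\infty$, and let $v\in H^1$, $\varpi\in L^2$ solve $-\Delta v+\nabla\varpi=\lambda v$, $\operatorname{div}v=0$ near it ($\lambda\in\mathbb R$), with $v=0$ on it. Then $v,\varpi$ are $C^\infty$ up to that portion. They are also $C^\infty$ in the interior (\cite[Ch.~IV, Thms IV.4.1 and IV.5.1]{Galdi}, applied repeatedly).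
\item[(F5)] On $H^2(\Gamma_0)\cap H^1_0(\Gamma_0)$, the norm $(\|\Delta_\Gamma g\|^2+\|g\|^2)^{1/2}$ is equivalent to the $H^2$ norm (elliptic regularity).
\end{itemize}
By (F2), a field $u\in H^1(\Omega)^3$ with $a(u,v)-\lambda(u,v)=(f,v)$ for all $v\in V_0$ solves $-\Delta u+\nabla\varpi=\lambda u+f$ with $\varpi\in L^2$; we call $\varpi$ its pressure.

\emph{Green's formula.} If $u\in H^2(\Omega)^3$, $\varpi\in H^1(\Omega)$, $v\in H^1(\Omega)^3$ and $\operatorname{div}v=0$, then
\begin{equation}\label{eq:green}
\int_\Omega(-\Delta u+\nabla\varpi)\cdot v=a(u,v)-\int_\Gamma(\partial_nu-\varpi n)\cdot v .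
\end{equation}
It is enough that $u$ and $\varpi$ have this regularity near the support of $v$.

\emph{Gradients on a wall.} If $u$ is $H^2$ near a relatively open part of $\Gamma$ and vanishes on it, its tangential derivatives vanish there; if also $\operatorname{div}u=0$, taking the trace of the matrix gives
\begin{equation}\label{eq:trace}
\nabla u=\partial_nu\otimes n,\qquad\partial_nu\cdot n=\operatorname{div}u=0\qquad\text{on that part.}
\end{equation}

\emph{The Stokes spectrum.} The form $a$ is a scalar product on $V_0$ and $V_0\subset H_0$ is compact and dense. So there is an orthonormal basis $(e_i)$ of $H_0$ of Stokes eigenfunctions, with eigenvalues $0<\lambda_1\le\lambda_2\le\dots\to\infty$ given by the min--max principle, and $(e_i/\sqrt{\lambda_i})$ is an $a$-orthonormal basis of $V_0$.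

\emph{Shell velocities.} Let $Z=\{g\in H^2(\Gamma_0)\cap H^1_0(\Gamma_0):\int_{\Gamma_0}g=0\}$. It is infinite-dimensional and dense in $L^2_0(\Gamma_0)$: approximate by functions in $C^2_c(\Gamma_0)$ and correct the mean by a small multiple of a fixed bump. For $g\in Z$, the field $gn$ extended by zero lies in $H^1(\Gamma)^3$, because $n\in C^1$, and has zero flux. By (F1) it has a divergence-free extension. Hence
\[
\{v\cdot n|_{\Gamma_0}:v\in W\}=Z .
\]

\emph{Analytic families.} If $t\mapsto L_t$ is a real-analytic family of bounded operators between Banach spaces and $L_0$ is invertible, then $L_t$ is invertible and $L_t^{-1}$ is analytic for small $t$ (Neumann series). We use analyticity only as a convenient way to obtain one derivative in $t$.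

\section{Proof of the criterion}\label{sec:criterion}

A linear subspace is dense if and only if its orthogonal complement is trivial, so we need a formula for $(U(T),\Phi_T)$ in terms of $h$. The solution $u(t)$ of \eqref{eq:weak} lies in $V$, not in $W$, and cannot be used as a test function. We therefore realize the problem as a semigroup, compute with smooth data, and pass to the limit.

\subsection{The semigroup}

For $v\in W$ write $\bar v=(v,v\cdot n)\in\mathcal H$. Let $\mathcal X=Z\times\mathcal H$ with $\|(\eta,U)\|^2=\|\Delta_\Gamma\eta\|^2+\|\eta\|^2+\|U\|^2$, a Hilbert space by (F5), with scalar product $\langle\cdot,\cdot\rangle$. Let $D(A)$ be the set of $(\eta,\bar v)$, $\eta\in Z$, $v\in W$, for which there is $\Xi\in\mathcal H$ with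
\[
(\Xi,\bar\phi)=-a(v,\phi)-a_{\Gamma_0}(\eta,\phi\cdot n)\qquad\forall\phi\in W.
\]
Such a $\Xi$ is unique because the $\bar\phi$ are dense in $\mathcal H$. Set $A(\eta,\bar v)=(v\cdot n,\Xi)$. For $y=(\eta,\bar v)\in D(A)$ the elastic terms cancel:
\begin{equation}\label{eq:dissip}
\langle Ay,y\rangle=a_{\Gamma_0}(v\cdot n,\eta)+(v\cdot n,\eta)_{\Gamma_0}-a(v,v)-a_{\Gamma_0}(\eta,v\cdot n)=(v\cdot n,\eta)_{\Gamma_0}-a(v,v)\le\tfrac12\|y\|^2 .
\end{equation}
Let $\mu>\frac12$ and $(f,G)\in\mathcal X$. The first component of $(\mu-A)y=(f,G)$ gives $\eta=(f+v\cdot n)/\mu$, and the second becomes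
\[
\mu(\bar v,\bar\phi)+a(v,\phi)+\mu^{-1}a_{\Gamma_0}(v\cdot n,\phi\cdot n)=(G,\bar\phi)-\mu^{-1}a_{\Gamma_0}(f,\phi\cdot n)\qquad\forall\phi\in W.
\]
The left side is bounded and, by (F5), coercive on the Hilbert space $W$ normed by $\|v\|_{H^1}^2+\|v\cdot n\|^2_{H^2(\Gamma_0)}$. The Lax--Milgram lemma gives $v\in W$, and then $(\eta,\bar v)\in D(A)$ with $\Xi=\mu\bar v-G$. The Lumer--Phillips theorem in a Hilbert space \cite[Thms 1.4.3, 1.4.6]{Pazy} says that an operator $A_0$ with $\langle A_0y,y\rangle\le0$ and $I-A_0$ onto is densely defined and generates a $C_0$-semigroup. With $A_0=A-\frac12$ and $\mu=\frac32$ we find that $D(A)$ is dense and $A$ generates a $C_0$-semigroup $e^{tA}$ on $\mathcal X$. Let $\mathsf Bh=(0,\Pi_{\mathcal H}(0,h))$, where $\Pi_{\mathcal H}$ is the orthogonal projection of $L^2(\Omega)^3\times L^2(\Gamma_0)$ onto $\mathcal H$; then $(\Pi_{\mathcal H}(0,h),\bar\phi)=(h,\phi\cdot n)_{\Gamma_0}$.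

\begin{lemma}\label{lem:mild}
Let $y_0=(\eta_0,U_0)\in\mathcal X$, $h\in L^2(\Gamma_0\times(0,T))$ and $y(t)=(\eta(t),U(t))=e^{tA}y_0+\int_0^te^{(t-s)A}\mathsf Bh(s)\,ds$. There is $u\in L^2(0,T;V)$ such that $U(t)=(u(t),u(t)\cdot n)$ for a.e.\ $t$, $\eta(t)=\eta_0+\int_0^tu\cdot n\,ds$, and for all $v\in W$, $t\in[0,T]$,
\begin{equation}\label{eq:integrated}
(U(t)-U_0,\bar v)+\int_0^t\big[a(u,v)+a_{\Gamma_0}(\eta,v\cdot n)\big]ds=\int_0^t(h,v\cdot n)_{\Gamma_0}\,ds .
\end{equation}
For $y_0=0$, this $u$ is the unique solution of \eqref{eq:weak} with zero initial data, and its final state is $U(T)$.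
\end{lemma}

\begin{proof}
Let first $y_0\in D(A)$ and $h\in C^1([0,T];L^2(\Gamma_0))$. Then $y$ is a classical solution: $y\in C^1([0,T];\mathcal X)$, $y(t)\in D(A)$ and $y'=Ay+\mathsf Bh$. So $U=\bar u$ with $u(t)\in W$, $\eta'=u\cdot n$, and \eqref{eq:integrated} is the definition of $A$ integrated in time. By \eqref{eq:dissip}, $\frac12\frac d{dt}\|y\|^2\le-a(u,u)+\|y\|^2+\frac12\|h\|^2$, and Gronwall's lemma gives
\[
\sup_{[0,T]}\|y\|^2+\int_0^Ta(u,u)\,dt\le C\big(\|y_0\|^2+\|h\|^2_{L^2(\Gamma_0\times(0,T))}\big).
\]
For general data take $D(A)\ni y_{0,j}\to y_0$ and $C^1\ni h_j\to h$. By linearity and the estimate, $y_j\to y$ in $C([0,T];\mathcal X)$ and $u_j$ converges in $L^2(0,T;V)$, hence $u_j\cdot n$ converges in $L^2(0,T;L^2(\Gamma_0))$. All assertions pass to the limit.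

For $y_0=0$, \eqref{eq:integrated} is \eqref{eq:weak} integrated from $0$ with zero initial data, and $\eta\in C([0,T];Z)$, $U\in C([0,T];\mathcal H)$. For uniqueness let $u$ solve \eqref{eq:weak} with $h=0$ and zero data, and put $\mathsf w(t)=\int_0^tu$, $\eta=\mathsf w\cdot n$, $\mathsf z(t)=\int_0^t\eta$. Integrating in time, $(\mathsf w',v)+(\eta',v\cdot n)_{\Gamma_0}+a(\mathsf w,v)+a_{\Gamma_0}(\mathsf z,v\cdot n)=0$ for a.e.\ $t$ and, $W$ being separable, for all $v\in W$. For a.e.\ $t$ we have $\mathsf w(t)\in W$, and $v=\mathsf w(t)$ gives $\frac12\frac d{dt}\big(\|\mathsf w\|^2+\|\eta\|^2+\|\Delta_\Gamma\mathsf z\|^2\big)+a(\mathsf w,\mathsf w)=0$. So $\mathsf w\equiv0$ and $u=0$.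
\end{proof}

\subsection{Duality}

Up to the sign of the displacement, the free system is its own adjoint. Let $y=(\eta,U)$ be the controlled solution with $y(0)=0$, and let $\tilde y(s)=e^{sA}\tilde y_0=(\zeta(s),\Psi(s))$, $\Psi=(\psi,z)$, be a free solution; $z\in C([0,T];L^2(\Gamma_0))$, and $z=\psi\cdot n$ for a.e.\ $s$. For $h\in C^1$ and $\tilde y_0\in D(A)$ both solutions are classical, and each velocity is an admissible test function for the other equation. With $u,\eta,h$ evaluated at $t$ and $\psi,\zeta$ at $T-t$,
\begin{align*}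
\frac d{dt}\big(U(t),\Psi(T-t)\big)&=-a(u,\psi)-a_{\Gamma_0}(\eta,\psi\cdot n)+(h,\psi\cdot n)_{\Gamma_0}+a(\psi,u)+a_{\Gamma_0}(\zeta,u\cdot n),\\
\frac d{dt}\,a_{\Gamma_0}\big(\eta(t),\zeta(T-t)\big)&=a_{\Gamma_0}(u\cdot n,\zeta)-a_{\Gamma_0}(\eta,\psi\cdot n).
\end{align*}
The difference of the right sides is $(h,\psi\cdot n)_{\Gamma_0}$. Integrating over $[0,T]$ gives $(U(T),\Psi(0))-a_{\Gamma_0}(\eta(T),\zeta(0))=\int_0^T(h(t),z(T-t))_{\Gamma_0}dt$, and both sides are continuous in $h\in L^2$ and $\tilde y_0\in\mathcal X$. For $\tilde y_0=(0,\Phi_T)$ we obtain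
\begin{equation}\label{eq:duality}
(U(T),\Phi_T)=\int_0^T(h(t),z(T-t))_{\Gamma_0}\,dt\qquad\forall h\in L^2(\Gamma_0\times(0,T)),\ \Phi_T\in\mathcal H .
\end{equation}
So $\Phi_T\perp\mathcal R_T$ if and only if the shell stays at rest during the free motion that starts from $(0,\Phi_T)$.

\subsection{Free motions with the shell at rest}

Let $\Phi_T\perp\mathcal R_T$, so $z\equiv0$ on $[0,T]$. Then $\zeta\equiv0$ and $\Phi_T=(\varphi,0)$. For a.e.\ $s$, $\psi(s)\in V$ has zero trace, that is $\psi(s)\in V_0$; by continuity in $L^2$, $\psi(s)\in H_0$ for all $s$, and $\varphi=\psi(0)\in H_0$. Identity \eqref{eq:integrated} reads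
\[
(\psi(s)-\varphi,v)+\int_0^sa(\psi,v)\,d\sigma=0\qquad\forall v\in W.
\]
Taking $v=e_i$ and using $a(\psi,e_i)=\lambda_i(\psi,e_i)$, we get $\psi(s)=\sum c_ie^{-\lambda_is}e_i$ with $c_i=(\varphi,e_i)$. For $s>0$ this series converges in $H^1$ and can be differentiated in $s$. The test functions in $W\setminus V_0$ now give the additional information: for every $v\in W$,
\[
\sum_ic_ie^{-\lambda_is}\big[a(e_i,v)-\lambda_i(e_i,v)\big]=0,\qquad0<s<T.
\]
By Bessel's inequality $\sum\lambda_i^{-1}a(e_i,v)^2\le\|\nabla v\|^2$ and $\sum(e_i,v)^2\le\|v\|^2$. Since $\sum c_i^2<\infty$ and $(\sqrt\lambda+\lambda)e^{-\lambda s_0}$ is bounded in $\lambda>0$, the series converges absolutely and uniformly in each half-plane $\operatorname{Re}s\ge s_0>0$. Its sum is analytic in $\operatorname{Re}s>0$, hence zero for all $s>0$; this is where the dependence on $T$ disappears. Group the terms by the distinct eigenvalues $\mu_1<\mu_2<\dots$: $\sum_jd_je^{-\mu_js}=0$ with $d_j=a(P_{\mu_j}\varphi,v)-\mu_j(P_{\mu_j}\varphi,v)$. For $s\ge1$,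
\[
|d_1|\le\sum_{j\ge2}|d_j|e^{-(\mu_j-\mu_1)s}\le e^{-(\mu_2-\mu_1)(s-1)}e^{\mu_1}\sum_{j\ge2}|d_j|e^{-\mu_j}\longrightarrow0\quad(s\to\infty),
\]
and by induction all $d_j$ vanish. So each $P_\mu\varphi$ is invisible or zero.

Conversely, let $e$ be invisible with eigenvalue $\lambda$. Then $\tilde y_0=(0,(e,0))\in D(A)$ with $\Xi=-\lambda(e,0)$, so $e^{sA}\tilde y_0=e^{-\lambda s}\tilde y_0$ and $z\equiv0$. By \eqref{eq:duality}, $(e,0)\perp\mathcal R_T$. The same holds for the closed span of such elements, which contains every $(\varphi,0)=\sum_\mu(P_\mu\varphi,0)$ as in the theorem.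

\subsection{The pressure}

Let $e$ be an eigenfunction with pressure $\pi$. By (F3), $e\in H^2$ and $\pi\in H^1$. For $v\in W$, \eqref{eq:green} and \eqref{eq:trace} give
\begin{equation}\label{eq:pressure}
a(e,v)-\lambda(e,v)=\int_\Gamma(\partial_ne-\pi n)\cdot v=\int_{\Gamma_0}(\partial_ne\cdot n-\pi)\,v\cdot n=-\int_{\Gamma_0}\pi\,v\cdot n .
\end{equation}
The normal force of an eigenfunction on the boundary is its pressure alone. As $v\cdot n$ runs over $Z$, which is dense in $L^2_0(\Gamma_0)$, the eigenfunction $e$ is invisible if and only if $\pi$ is constant on $\Gamma_0$. Theorem~\ref{thm:criterion} is proved.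

\section{How a double eigenvalue splits: a periodic slab}\label{sec:slab}

This section isolates the mechanism behind Theorem~\ref{thm:generic}. We expand in the deformation parameter without justification; the expansions are proved for bounded domains in Sections~\ref{sec:first} and~\ref{sec:second}, and nothing below is used later.

Let the fluid fill $S=\{0<x_3<\pi\}$, with $2\pi$-periodicity in $x'=(x_1,x_2)$ and $u=0$ on both walls. Since $\|\partial_3v\|\ge\|v\|$ with equality only for $v=c(x')\sin x_3$, the lowest Stokes eigenvalue is $\lambda=1$, and its eigenspace is spanned by the shear flows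
\[
\varphi=e_1\sin x_3,\qquad w=e_2\sin x_3 .
\]
On the lower wall $n=-e_3$, so $p=\partial_n\varphi=-e_1$ and $q=\partial_nw=-e_2$. Move the lower wall outward to $x_3=-t\alpha(x')$ and suppose that the eigenvalue stays double for all small deformations, with orthogonal eigenfunctions $\varphi_t=\varphi+t\varphi'+\dots$, $w_t=w+tw'+\dots$ of equal norm. Expanding the equation and the condition $\varphi_t(x',-t\alpha(x'))=0$ gives
\[
-\Delta\varphi'+\nabla\pi'=\lambda\varphi'+\lambda'\varphi,\qquad\operatorname{div}\varphi'=0,\qquad\varphi'=-\alpha p\ \text{ for }x_3=0,\qquad\varphi'=0\ \text{ for }x_3=\pi .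
\]
Multiply by an eigenfunction $\hat w$ and use \eqref{eq:green} twice: $\lambda'(\varphi,\hat w)=-\int\alpha\,p\cdot\partial_n\hat w\,dx'$. Since $\alpha$ is arbitrary, and the same holds with $w$ in place of $\varphi$, we find the first-order conditions
\[
p\cdot q=0,\qquad|p|=|q|\qquad\text{on the wall.}
\]
For a scalar operator such as the Dirichlet Laplacian, $p$ and $q$ would be numbers, these conditions would force $p=q=0$, and unique continuation would end the proof. Here $p$ and $q$ lie in a plane, and $p=-e_1$, $q=-e_2$ satisfy both conditions: no deformation splits the eigenvalue at first order.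

But the condition $p\cdot q=0$, that is $\nabla\varphi_t:\nabla w_t=0$ on the wall, must hold in every deformed slab, so it can be differentiated in $t$. Since $\nabla\varphi:\nabla w\equiv0$ in $S$, we get
\begin{equation}\label{eq:slab}
\partial_n\varphi'\cdot q+\partial_nw'\cdot p=0\qquad\text{for }x_3=0 .
\end{equation}
Take $\alpha=\cos(\xi\cdot x')$ with $\xi=(1,1)$. Then $\lambda'=0$, and $\varphi'$, $w'$ solve $-\Delta u+\nabla\varpi=u$ with data $e_1\cos(\xi\cdot x')$ and $e_2\cos(\xi\cdot x')$; they are determined up to eigenfunctions, whose normal derivatives are constant. Let $\tau=(1,1,0)/\sqrt2$ and $\tau^\perp=(1,-1,0)/\sqrt2$, and note $|\xi|^2-\lambda=1$.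

\emph{Data along the crests, $\tau^\perp\cos(\xi\cdot x')$.} The solution is $u=\tau^\perp f(x_3)\cos(\xi\cdot x')$, $\varpi=0$, with $f''=f$, $f(0)=1$, $f(\pi)=0$. Put $\Lambda_\perp=-f'(0)=\int_0^\pi(f'^2+f^2)$; this is the minimum of the integral over all functions with these end values.

\emph{Data across the crests, $\tau\cos(\xi\cdot x')$.} Now $u=\tau f_1\cos(\xi\cdot x')+e_3f_3\sin(\xi\cdot x')$, $\varpi=f_0\sin(\xi\cdot x')$, with
\[
-f_1''+f_1+\sqrt2f_0=0,\qquad-f_3''+f_3+f_0'=0,\qquad f_3'=\sqrt2f_1,
\]
$f_1(0)=1$, $f_1(\pi)=f_3(0)=f_3(\pi)=0$. Multiply the first two equations by $f_1$ and $f_3$, add and integrate; the pressure terms cancel by the third equation, and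
\[
\Lambda_\parallel:=-f_1'(0)=\int_0^\pi(f_1'^2+f_1^2)+\int_0^\pi(f_3'^2+f_3^2)>\Lambda_\perp ,
\]
because $f_1$ competes in the minimum above and $f_3'(0)=\sqrt2\ne0$. (The same identity with zero data gives uniqueness, hence existence, for this fourth-order linear boundary value problem.) Incompressibility forces a normal motion, which costs additional energy.

So the data $c\cos(\xi\cdot x')$ produce the tangential normal derivative $\Lambda c\cos(\xi\cdot x')$ with $\Lambda=\Lambda_\parallel\,\tau\otimes\tau+\Lambda_\perp\,\tau^\perp\otimes\tau^\perp$, and $\Lambda e_1\cdot e_2=\Lambda e_2\cdot e_1=\frac12(\Lambda_\parallel-\Lambda_\perp)$. The left side of \eqref{eq:slab} equals $-(\Lambda_\parallel-\Lambda_\perp)\cos(\xi\cdot x')$ plus a constant, which is not zero. The eigenvalue cannot stay double. For the vector Laplacian without the divergence constraint we would have $\Lambda_\parallel=\Lambda_\perp$, and \eqref{eq:slab} would carry no information.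

In a general domain variables do not separate. We shall multiply the analog of \eqref{eq:slab} by $\alpha$, integrate, and concentrate $\alpha$ at scale $\varepsilon$ around a point of the wall. The Dirichlet-to-Neumann terms are then of order $\varepsilon$ and all others of order $\varepsilon^2$. In the limit only the half-space with $\lambda=0$ remains, where $\Lambda_\perp=|\xi|$ and $\Lambda_\parallel=2|\xi|$ (Lemma~\ref{lem:halfspace}).

\section{Reduction to a local rigidity statement}\label{sec:reduction}

\subsection{Transport to a fixed domain}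

To compare eigenfunctions of different domains we need a change of variables that respects the divergence constraint. For $X\in C^2$ with compact support disjoint from $\overline{\Gamma_0}$ and $\|DX\|_\infty\le\frac12$, put $J=\det DF_X$ and define the \emph{Piola transform}
\[
\mathcal P_Xv=(J^{-1}DF_X\,v)\circ F_X^{-1}.
\]
The matrix $J^{-1}DF_X$ is $C^1$, so $\mathcal P_X:H^1(\Omega)^3\to H^1(\Omega_X)^3$ is bounded; this is one place where two derivatives of $X$ are needed. For $\phi\in C_c^1(\Omega_X)$, $\int_{\Omega_X}\mathcal P_Xv\cdot\nabla\phi=\int_\Omega DF_Xv\cdot(\nabla\phi)\circ F_X=\int_\Omega v\cdot\nabla(\phi\circ F_X)$, so $\mathcal P_X$ preserves the condition $\operatorname{div}v=0$. It preserves vanishing on a (moved) part of the boundary, it is the identity off $\operatorname{supp}X$, and its inverse is the Piola transform of $F_X^{-1}$. Hence it maps $V_0(\Omega)$ and $W(\Omega)$ isomorphically onto $V_0(\Omega_X)$ and $W(\Omega_X)$ and preserves $v\cdot n|_{\Gamma_0}$. With $M=J^{-1}DF_X$ put, for $u,v\in H^1(\Omega)^3$,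
\begin{equation}\label{eq:forms}
\begin{aligned}
a_X(u,v)&=\int_{\Omega_X}\nabla\mathcal P_Xu:\nabla\mathcal P_Xv=\int_\Omega\nabla(Mu)DF_X^{-1}:\nabla(Mv)DF_X^{-1}\,J,\\
b_X(u,v)&=\int_{\Omega_X}\mathcal P_Xu\cdot\mathcal P_Xv=\int_\Omega Mu\cdot Mv\,J .
\end{aligned}
\end{equation}
The coefficients of these forms depend continuously, in $L^\infty$, on $X\in C^2$, and $a_X$ is coercive on $V_0(\Omega)$, locally uniformly in $X$. A field $\mathcal P_X\tilde e$, $0\neq\tilde e\in V_0(\Omega)$, is an eigenfunction of $\Omega_X$ if and only if $a_X(\tilde e,v)=\lambda b_X(\tilde e,v)$ for all $v\in V_0(\Omega)$, and it is invisible if and only if this holds for all $v\in W(\Omega)$. By the min--max principle for the quotient $a_X/b_X$ on the fixed space $V_0(\Omega)$, the eigenvalues $\lambda_1(X)\le\lambda_2(X)\le\dots$ of $\Omega_X$ are continuous in $X\in C^2$.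

\begin{lemma}\label{lem:closed}
Let $X_i\to X$ in $C^2$ and fix $j$. If each $\Omega_{X_i}$ has an invisible eigenfunction with eigenvalue $\lambda_j(X_i)$, then $\Omega_X$ has an invisible eigenfunction with eigenvalue $\lambda_j(X)$.
\end{lemma}

\begin{proof}
Let $\tilde e_i\in V_0(\Omega)$ be the transported eigenfunctions with $b_{X_i}(\tilde e_i,\tilde e_i)=1$. Then $a_{X_i}(\tilde e_i,\tilde e_i)=\lambda_j(X_i)$ is bounded, so a subsequence converges weakly in $V_0$ and strongly in $L^2$ to some $\tilde e$ with $b_X(\tilde e,\tilde e)=1$. For fixed $v\in W$ the identity $a_{X_i}(\tilde e_i,v)=\lambda_j(X_i)b_{X_i}(\tilde e_i,v)$ passes to the limit, since the coefficients converge uniformly.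
\end{proof}

Let $\mathcal G_N\subset\mathcal U^k_K$ be the set of $X$ such that $\lambda_1(X)<\dots<\lambda_{N+1}(X)$ and the eigenfunctions of $\lambda_1(X),\dots,\lambda_N(X)$ are not invisible. By continuity of the eigenvalues and Lemma~\ref{lem:closed}, $\mathcal G_N$ is open, and the set in Theorem~\ref{thm:generic} is $\bigcap_N\mathcal G_N$. The space $\mathcal U^k_K$ is an open subset of a Banach space (a Fr\'echet space for $k=\infty$), so Baire's theorem applies. Together with Theorem~\ref{thm:criterion}, applied in $\Omega_X$, this reduces Theorem~\ref{thm:generic} to the density of each $\mathcal G_N$.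

\subsection{A smooth patch}

The variational formulas below involve second derivatives of eigenfunctions on the wall, which a $C^2$ boundary does not provide. We first smooth a small piece of the wall and then deform only that piece. We say that $(\Omega,B,B')$ is a \emph{smooth patch} if $\Omega$ is a bounded $C^2$ domain with shell $\Gamma_0$ as in Section~\ref{sec:intro}, $B=B(x_0,r)$, $B'=B(x_0,2r)$, $\overline{B'}\cap\overline{\Gamma_0}=\emptyset$, $\Gamma\cap B\ne\emptyset$, and $\Gamma\cap B'$ is a $C^\infty$ surface with $\Omega$ locally on one side. Let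
\[
\mathcal D=\{X\in C^\infty(\mathbb R^3;\mathbb R^3):\operatorname{supp}X\subset\overline B\}
\]
with its Fr\'echet topology. All open subsets of $\mathcal D$ below are taken inside $\{\|DX\|_\infty<\frac12\}$.

\begin{proposition}[local step]\label{prop:local}
Let $(\Omega,B,B')$ be a smooth patch and $N\ge1$. Every neighborhood of $0$ in $\mathcal D$ contains an $X$ such that $\lambda_1(X)<\dots<\lambda_{N+1}(X)$ and the eigenfunctions of $\lambda_1(X),\dots,\lambda_N(X)$ are not invisible in $\Omega_X$.
\end{proposition}

\begin{proof}[Proposition~\ref{prop:local} implies the density of $\mathcal G_N$]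
Let $X\in\mathcal U^k_K$. The set $\partial\Omega_X\cap\operatorname{int}K=F_X(\Gamma\cap\operatorname{int}K)$ is a non-empty $C^k$ surface; take a point $y_0$ in it. In suitable orthonormal coordinates centered at $y_0$ there is a cylinder $Q=\{|x'|<\varrho,\ |x_3|<l\}$ with $\overline Q\subset\operatorname{int}K$ in which $\Omega_X$ is $\{x_3>\gamma(x')\}$, $\gamma\in C^k$, $|\gamma|<l/2$. If $k=\infty$ put $F^0=I$. If $k<\infty$ take $\chi\in C_c^\infty(\{|x'|<\varrho\})$ equal to $1$ near $0$, $\omega\in C_c^\infty(-l,l)$ equal to $1$ on $[-l/2,l/2]$, a mollifier $\rho_\delta$, and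
\[
F^0(x)=x+\omega(x_3)\chi(x')(\gamma*\rho_\delta-\gamma)(x')\,e_3 .
\]
As $\delta\to0$, $F^0-I\to0$ in $C^k$, with support in $Q$. The diffeomorphism $F^0$ maps the graph of $\gamma$ onto the graph of $\gamma+\chi(\gamma*\rho_\delta-\gamma)$, which is the $C^\infty$ function $\gamma*\rho_\delta$ where $\chi=1$. So $(F^0(\Omega_X),B,B')$ is a smooth patch for small balls centered at $F^0(y_0)$ with $\overline{B'}\subset\operatorname{int}K$. For $Y\in\mathcal D$ write $(I+Y)\circ F^0\circ F_X=I+X^{\rm new}$, so that
\[
X^{\rm new}-X=(F^0-I)\circ F_X+Y\circ F^0\circ F_X .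
\]
Both terms are supported in $K$, because $F_X$ and $F^0$ map $\operatorname{int}K$ onto itself, and by the chain rule they are small in $C^k$ if first $\delta$ and then $Y$ are chosen small. Since $\Omega_{X^{\rm new}}=(F^0(\Omega_X))_Y$, Proposition~\ref{prop:local} provides $Y$ with $X^{\rm new}\in\mathcal G_N$.
\end{proof}

\subsection{Recentering and the two rigid situations}

The next lemma lets us treat any deformed domain as the reference domain. It will be used repeatedly to turn an identity proved at $X=0$ into an identity valid along a deformation, which can then be differentiated.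

\begin{lemma}[recentering]\label{lem:recenter}
Let $(\Omega,B,B')$ be a smooth patch, $\mathcal N\subset\mathcal D$ open and $Y\in\mathcal N$. Then $(\Omega_Y,B,B')$ is a smooth patch, $\partial\Omega_Y\cap B=F_Y(\Gamma\cap B)$, and there is an open neighborhood $\mathcal N'$ of $0$ in $\mathcal D$ such that for $X\in\mathcal N'$ we have $(\Omega_Y)_X=\Omega_{X'}$ with $X'=Y+X\circ F_Y\in\mathcal N$ depending continuously on $X$.
\end{lemma}

\begin{proof}
$F_Y$ is a $C^\infty$ diffeomorphism equal to the identity off $B$, so it maps $B$, $\overline B$ and $B'$ onto themselves; this gives the first two claims. Further, $(I+X)\circ F_Y=I+Y+X\circ F_Y$, and $X\mapsto Y+X\circ F_Y$ is continuous from $\mathcal D$ to $\mathcal D$ with value $Y$ at $0$.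
\end{proof}

Consider the following hypotheses on a smooth patch and an open set $\mathcal N\subset\mathcal D$.
\begin{itemize}
\item[(H1)] $\lambda(X)$, $X\in\mathcal N$, is a continuous family of Stokes eigenvalues of $\Omega_X$, of constant multiplicity $m\ge2$, and $\lambda(X)$ is the only eigenvalue of $\Omega_X$ in a fixed open interval.
\item[(H2)] The same with $m=1$, and the unit eigenfunction $\varphi_X$ is invisible for all $X\in\mathcal N$.
\end{itemize}
By Lemma~\ref{lem:recenter}, if (H1) or (H2) holds for $(\Omega,\mathcal N)$, it holds for $(\Omega_Y,\mathcal N')$ for each $Y\in\mathcal N$. So we may assume $0\in\mathcal N$, and whatever we then deduce about $\Omega$ is true of every $\Omega_Y$, $Y\in\mathcal N$.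

\begin{proposition}[no rigidity]\label{prop:rigid}
For no smooth patch and no non-empty open $\mathcal N\subset\mathcal D$ does \textup{(H1)} or \textup{(H2)} hold.
\end{proposition}

\begin{proof}[Proposition~\ref{prop:rigid} implies Proposition~\ref{prop:local}]
Choose $N_1\ge N+1$ with $\lambda_{N_1}(0)<\lambda_{N_1+1}(0)$ and an open neighborhood $\mathcal N_0$ of $0$, inside the given one, on which this inequality persists. Let $\nu(X)$ be the number of $i<N_1$ with $\lambda_i(X)<\lambda_{i+1}(X)$, and let $X_1\in\mathcal N_0$ maximize $\nu$. Near $X_1$ the strict inequalities persist by continuity and no new one can appear, so the equalities persist too. If there were an equality at $X_1$, the corresponding group of equal eigenvalues would satisfy (H1) on a small neighborhood of $X_1$. Hence $\lambda_1<\dots<\lambda_{N_1}$ on an open neighborhood $\mathcal N_1\subset\mathcal N_0$ of $X_1$. For $j\le N$ let $D_j$ be the set of $X\in\mathcal N_1$ whose $j$-th eigenfunction is invisible. It is closed in $\mathcal N_1$ by Lemma~\ref{lem:closed}, and it has empty interior,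 since otherwise (H2) would hold near an interior point. A finite union of closed sets with empty interior has empty interior, and any $X\in\mathcal N_1\setminus(D_1\cup\dots\cup D_N)$ will do.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:rigid}. \emph{From now on (H1) or (H2) holds with $0\in\mathcal N$.} We write $\Sigma=\Gamma\cap B$, $\Gamma_X=\partial\Omega_X$, $\lambda=\lambda(0)$, and $E$ for the eigenspace of $\lambda$ in $\Omega$. We fix $\chi\in C_c^\infty(B')$ with $\chi=1$ near $\overline B$. Note that $\Gamma\cap B'\subset\Gamma_1$, so every $v\in W$ vanishes on $\Gamma\cap B'$. For every $\alpha\in C_c^\infty(\Sigma)$ there is $X\in\mathcal D$ with $X=\alpha n$ on $\Sigma$: cover $\operatorname{supp}\alpha$ by small balls in $B$ in which $\Gamma$ is a graph, extend $\alpha n$ in each as a field independent of the vertical variable, and glue with a partition of unity.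

\section{The first variation}\label{sec:first}

Fix $X\in\mathcal D$. For small $t$ we have $tX\in\mathcal N$, and we write $F_t=I+tX$, $J_t=\det DF_t$, $M_t=J_t^{-1}DF_t$, and $\mathcal P_t,a_t,b_t,\Omega_t,\Gamma_t,\lambda(t)$ for the objects attached to $tX$. A dot is $d/dt$ at $t=0$, $\lambda'=\dot\lambda$, and $X_n=X\cdot n$. The field $X$ vanishes with all derivatives off $B$; in particular on $\Gamma\setminus\Sigma$.

\subsection{Analytic dependence on $t$}

We shall differentiate traces of gradients, so eigenfunctions must be differentiable in $t$ with values in $H^2$, not only in $H^1$. The entries of $DF_t$ are affine in $t$ and $J_t$ is a polynomial in $t$ with $J_0=1$. So $M_t$, $DF_t^{-1}$, $J_t$ and their $x$-derivatives are power series in $t$ that converge in $L^\infty$, and by \eqref{eq:forms} $a_t,b_t$ are analytic families of bounded forms on $H^1(\Omega)^3$. For $u\in H^2(\Omega)^3$ and $v\in H^1_0(\Omega)^3$, integration by parts in $\Omega_t$ and the change of variables give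
\[
a_t(u,v)=(\mathcal A_tu,v),\quad\mathcal A_tu=DF_t^T\big[(-\Delta\mathcal P_tu)\circ F_t\big],\qquad b_t(u,v)=(\mathcal B_tu,v),\quad\mathcal B_tu=DF_t^TM_tu .
\]
Using $(\nabla f)\circ F_t=\nabla(f\circ F_t)DF_t^{-1}$ twice, we see that $\mathcal A_t$ is a second-order differential operator on $\Omega$ with coefficients of the same kind. Hence $\mathcal A_t:H^2\to L^2$ and $\mathcal B_t:L^2\to L^2$ are analytic, and they equal $-\Delta$ and $I$ off $\overline B$. Let $\Pi:L^2(\Omega)^3\to H_0$ be the orthogonal projection and $S_t=\Pi\mathcal A_t:H^2\cap V_0\to H_0$. The operator $S_0$ is injective since $(S_0u,u)=a(u,u)$, and onto by (F3). So $S_t^{-1}$ exists and is analytic for small $t$, and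
\begin{equation}\label{eq:reg}
u\in V_0,\ f\in L^2,\ a_t(u,v)=(f,v)\ \ \forall v\in V_0\quad\Longrightarrow\quad u=S_t^{-1}\Pi f\in H^2,
\end{equation}
because $S_t^{-1}\Pi f$ solves the same problem and $a_t$ is coercive on $V_0$.

An \emph{analytic frame} is a family $\tilde e_1(t),\dots,\tilde e_m(t)\in V_0$, analytic in $t$ with values in $H^2(\Omega)^3$, such that $\mathcal P_t\tilde e_i(t)$ form an orthonormal basis of the eigenspace of $\lambda(t)$ in $\Omega_t$; in particular $b_t(\tilde e_i,\tilde e_j)=\delta_{ij}$.

\begin{lemma}\label{lem:frame}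
$\lambda(t)$ is analytic, and every orthonormal basis $e_1,\dots,e_m$ of $E$ is the value at $t=0$ of an analytic frame.
\end{lemma}

\begin{proof}
Define $R_t:V_0\to V_0$ by $a_t(R_tu,v)=b_t(u,v)$ for all $v\in V_0$. It is analytic in $t$, compact, and symmetric for the scalar product $a_t$; its spectrum consists of $0$ and the numbers $1/\lambda_i(tX)$. Here constant multiplicity and isolation are used: there is a fixed small circle $\mathcal C$ centered at $1/\lambda$ such that for small $t$ the only spectral point of $R_t$ on or inside $\mathcal C$ is $1/\lambda(t)$, which lies inside. The Riesz projection $Q_t=\frac1{2\pi i}\oint_{\mathcal C}(\tau-R_t)^{-1}d\tau$, formed in the complexification, is analytic in $t$, and by the spectral theorem it is the $a_t$-orthogonal projection onto the eigenspace; so it is real. The vectors $Q_te_i$ are analytic and form a basis of the eigenspace for small $t$. The Gram--Schmidt process for $b_t$ yields $\tilde e_i(t)$, analytic in $V_0$, with $\tilde e_i(0)=e_i$. Then $\lambda(t)=a_t(\tilde e_1,\tilde e_1)$ is analytic, and by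 \eqref{eq:reg} $\tilde e_i=\lambda(t)S_t^{-1}\Pi\mathcal B_t\tilde e_i$ is analytic with values in $H^2$.
\end{proof}

\subsection{The companion of an invisible eigenfunction}

Under (H2) there is only one eigenfunction, and invisibility is a condition on $\Gamma_0$, far from the patch. To bring it to the patch we use the Fredholm alternative: the problem $-\Delta w+\nabla\rho=\lambda w$, $\operatorname{div}w=0$, $w=gn$ on $\Gamma_0$, $w=0$ on $\Gamma_1$ is solvable if the data are compatible with the eigenfunction, and this compatibility is what invisibility provides. Near the patch the solution $w$ cannot be told from a second eigenfunction. Under (H2) we fix once and for all $0\ne g\in Z$.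

\begin{lemma}\label{lem:companion}
Assume \textup{(H2)}. For each $Y\in\mathcal N$ there is a unique $w_Y\in W(\Omega_Y)$ with
\[
w_Y\cdot n=g\ \text{ on }\Gamma_0,\qquad a(w_Y,v)=\lambda(Y)(w_Y,v)\ \ \forall v\in V_0(\Omega_Y),\qquad(w_Y,\varphi_Y)=0,
\]
the forms being those of $\Omega_Y$. Moreover $w_{tX}=\mathcal P_t\tilde w(t)$ with $\tilde w(t)=s+w_1(t)$, where $s\in W(\Omega)$ does not depend on $t$ and is $C^\infty$ on $\overline\Omega\cap B'$, and $w_1(t)\in V_0$ is analytic with values in $H^2(\Omega)^3$.
\end{lemma}

\begin{proof}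
The difference of two solutions lies in $V_0(\Omega_Y)$, is a multiple of $\varphi_Y$ and is orthogonal to it; this gives uniqueness. By recentering, existence for all $Y$ follows from existence for $Y=0$, which is contained in the second assertion.

Take $v_g\in W$ with $v_g\cdot n=g$ and let $s$ be $v_g$ minus its $a$-orthogonal projection onto $V_0$. Then $s\in W$, $s\cdot n=g$, $a(s,v)=0$ on $V_0$, and $s$ is smooth on $\overline\Omega\cap B'$ by (F2) and (F4). We do not know that $s\in H^2(\Omega)$, but $\chi s$ is, and since $a_t$ and $a$ have the same integrand off $\overline B$, for $v\in V_0$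
\[
a_t(s,v)=a_t(s,v)-a(s,v)=a_t(\chi s,v)-a(\chi s,v)=(k_t,v),\qquad k_t=(\mathcal A_t-\mathcal A_0)(\chi s),
\]
with $k_t$ analytic in $L^2$. Let $\tilde\varphi(t)$ be the analytic frame and $f_t=-k_t+\lambda(t)\mathcal B_ts$. We must solve $a_t(w_1,v)-\lambda(t)b_t(w_1,v)=(f_t,v)$ on $V_0$ and $b_t(w_1,\tilde\varphi)=-b_t(s,\tilde\varphi)$. The first equation is singular, so we add a multiplier. The operator
\[
(w_1,\mu)\mapsto\big(a_t(w_1,\cdot)-\lambda(t)b_t(w_1,\cdot)+\mu\,b_t(\tilde\varphi,\cdot),\ b_t(w_1,\tilde\varphi)\big),\qquad V_0\times\mathbb R\to V_0'\times\mathbb R,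
\]
is analytic in $t$. At $t=0$ it differs from the isomorphism $(w_1,\mu)\mapsto(a(w_1,\cdot),\mu)$ by a compact operator, and it is injective: testing with $\varphi=\tilde\varphi(0)$ gives $\mu=0$, then $w_1\in\mathbb R\varphi$ and $w_1\perp\varphi$. So it is invertible, and for small $t$ there is an analytic $(w_1(t),\mu(t))$ with image $\big((f_t,\cdot),-b_t(s,\tilde\varphi)\big)$. Testing the first component with $\tilde\varphi(t)$,
\[
\mu(t)=(f_t,\tilde\varphi)=-\big[a_t(s,\tilde\varphi)-\lambda(t)b_t(s,\tilde\varphi)\big]=0,
\]
because $\mathcal P_t\tilde\varphi$ is invisible and $s\in W$. By \eqref{eq:reg}, $w_1=S_t^{-1}\Pi(\lambda(t)\mathcal B_tw_1+f_t)$ is analytic in $H^2$. The field $\mathcal P_t(s+w_1(t))$ has the three required properties in $\Omega_t$.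
\end{proof}

\subsection{Shape derivatives}

A \emph{branch} is a family $\tilde u(t)$ that is either a member of an analytic frame or, under (H2), the family $\tilde w(t)$. Put $u_t=\mathcal P_t\tilde u(t)$ and $u=u_0$. Every branch satisfies $\tilde u(t)\in W$, $\dot{\tilde u}\in V_0\cap H^2$, $a_t(\tilde u,v)=\lambda(t)b_t(\tilde u,v)$ on $V_0$, and $\chi\tilde u(t)$ is analytic in $H^2(\Omega)^3$. By (F2) and (F4), $u$ and its pressure $\pi_u$, $-\Delta u+\nabla\pi_u=\lambda u$, are $C^\infty$ on $\overline\Omega\cap B'$, and likewise $u_t$ on $\overline{\Omega_t}\cap B'$.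

The derivative $\dot{\tilde u}$ depends on our choice of transport. The intrinsic object is the derivative of $u_t(x)$ at a fixed point $x\in\Omega$. Since $\dot M=DX-\operatorname{div}X$ and $\frac d{dt}F_t^{-1}|_0=-X$, it is
\[
u'=\dot{\tilde u}+\ell_u,\qquad\ell_u=\tfrac d{dt}\big|_0\mathcal P_tu=(DX-\operatorname{div}X)u-(X\cdot\nabla)u=\operatorname{curl}(X\times u),
\]
where the last equality uses $\operatorname{div}u=0$. The field $\ell_u$ is divergence-free, smooth up to the boundary and supported in $\overline B$. Finally let $G^u_t$ be the trace on $\Sigma$ of $(\nabla u_t)\circ F_t=\nabla(M_t\tilde u(t))DF_t^{-1}$; it is the gradient of $u_t$ on $\Gamma_t\cap B=F_t(\Sigma)$, read on $\Sigma$.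

\begin{lemma}\label{lem:shape}
Let $\tilde u,\tilde u^*$ be branches. Then $u'\in H^2(\Omega)^3$, $\operatorname{div}u'=0$, and:
\begin{gather}
u'=-X_n\,\partial_nu\ \text{ on }\Sigma,\qquad u'=0\ \text{ on }\Gamma\setminus\Sigma;\label{eq:bdry}\\
(\dot a-\lambda\dot b)(u,v)=a(\ell_u,v)-\lambda(\ell_u,v)\qquad\forall v\in W;\label{eq:dotab}\\
a(u',v)-\lambda(u',v)=\lambda'(u,v)\ \ \forall v\in V_0,\qquad-\Delta u'+\nabla\pi_u'=\lambda u'+\lambda'u\ \text{ with }\pi'_u\in H^1(\Omega);\label{eq:lin}\\
\tfrac d{dt}\big|_0\,b_t(\tilde u,\tilde u^*)=(u',u^*)+(u,u^{*\prime});\label{eq:norm}\\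
t\mapsto G^u_t\in L^2(\Sigma)\text{ is analytic},\qquad\dot G^u=\nabla u'+(X\cdot\nabla)\nabla u\ \text{ on }\Sigma.\label{eq:grad}
\end{gather}
\end{lemma}

\begin{proof}
On $\Sigma$, $u=0$ and $\nabla u=\partial_nu\otimes n$, so $\ell_u=-(\nabla u)X=-X_n\partial_nu$; on $\Gamma\setminus\Sigma$, $\ell_u=0$; and $\dot{\tilde u}=0$ on $\Gamma$. This is \eqref{eq:bdry}.

For \eqref{eq:dotab}, let $v\in W$. Then $\chi u\in H^2$, $\chi v\in H^1_0$, and since the forms change only in $\overline B$,
\[
(a_t-\lambda b_t)(u,v)-(a-\lambda b)(u,v)=\big([\mathcal A_t-\lambda\mathcal B_t-\mathcal A_0+\lambda]\chi u,\ \chi v\big),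
\]
where $b=b_0$ and the first factor is supported in $\overline B$. Near a point of $\Omega\cap\overline B$, $\mathcal P_tu$ is smooth in $(t,x)$, and the chain rule applied to $DF_t^T[((-\Delta-\lambda)\mathcal P_tu)\circ F_t]$, with $f=(-\Delta-\lambda)u=-\nabla\pi_u$, gives the derivative
\[
DX^Tf+(X\cdot\nabla)f+(-\Delta-\lambda)\ell_u=-\nabla(X\cdot\nabla\pi_u)-\Delta\ell_u-\lambda\ell_u ,
\]
because $\partial_i(X_j\partial_j\pi_u)=(\partial_iX_j)\partial_j\pi_u+X_j\partial_j\partial_i\pi_u$. Integrate against $v$ and apply \eqref{eq:green} to the pair $(\ell_u,-X\cdot\nabla\pi_u)$: the boundary term vanishes, since this pair is supported in $\overline B$ and $v=0$ on $\Gamma\cap B'$.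

Differentiating $a_t(\tilde u,v)=\lambda(t)b_t(\tilde u,v)$, $v\in V_0$, gives $(\dot a-\lambda\dot b)(u,v)+a(\dot{\tilde u},v)-\lambda(\dot{\tilde u},v)=\lambda'(u,v)$, and \eqref{eq:dotab} turns this into the first part of \eqref{eq:lin}. The second follows from (F2), as $u'\in H^2$.

By \eqref{eq:forms}, $\dot b(u,u^*)=\int_\Omega\dot Mu\cdot u^*+u\cdot\dot Mu^*+u\cdot u^*\operatorname{div}X=(\ell_u,u^*)+(u,\ell_{u^*})+\int_\Omega\operatorname{div}(X\,u\cdot u^*)$, and the last integral is $\int_\Sigma X_n\,u\cdot u^*=0$. Adding $(\dot{\tilde u},u^*)+(u,\dot{\tilde u}^*)$ gives \eqref{eq:norm}.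

Near $\overline B$ we have $\tilde u=\chi\tilde u$, which is analytic in $H^2(\Omega)^3$, so $G_t^u$ is analytic in $L^2(\Sigma)$ by the trace theorem. Its derivative is $\nabla(\dot{\tilde u}+\dot Mu)-\nabla u\,DX$. Since $u'=\dot{\tilde u}+\dot Mu-(\nabla u)X$ and $\nabla((\nabla u)X)=(X\cdot\nabla)\nabla u+\nabla u\,DX$, this equals $\nabla u'+(X\cdot\nabla)\nabla u$.
\end{proof}

\subsection{First-order conditions}

We now fix the pair. Under (H1), $(\varphi,w)$ is any orthonormal pair in $E$, completed to a basis, and $\tilde\varphi=\tilde e_1$, $\tilde w=\tilde e_2$ for an analytic frame that starts from this basis. Under (H2), $\tilde\varphi=\tilde e_1$ and $\tilde w$ is the family of Lemma~\ref{lem:companion}. In both cases $b_t(\tilde\varphi,\tilde\varphi)=1$ and $b_t(\tilde\varphi,\tilde w)=0$. An \emph{admissible pair} of $\Omega_Y$, $Y\in\mathcal N$, is an orthonormal pair of eigenfunctions for $\lambda(Y)$ under (H1), and $(\varphi_Y,w_Y)$ under (H2). Thus $(\varphi_t,w_t)$ is an admissible pair of $\Omega_t$; under (H2) this uses the uniqueness in Lemma~\ref{lem:companion}.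 Put
\[
p=\partial_n\varphi,\qquad q=\partial_nw\qquad\text{on }\Sigma .
\]
These fields are smooth, bounded and, by \eqref{eq:trace}, tangential, with $\nabla\varphi=p\otimes n$ and $\nabla w=q\otimes n$. They do not depend on $X$.

\begin{proposition}\label{prop:first}
We have
\begin{equation}\label{eq:lambdaprime}
\lambda'=-\int_\Sigma X_n|p|^2\,d\Gamma ,
\end{equation}
and $p\cdot q=0$ on $\Sigma$. Under \textup{(H1)}, also $|p|=|q|$ on $\Sigma$. The last two statements hold for every admissible pair of every $\Omega_Y$, $Y\in\mathcal N$, on $\Gamma_Y\cap B$; in particular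
\begin{equation}\label{eq:orth}
G^\varphi_t:G^w_t=0\quad\text{on }\Sigma\text{ for small }t .
\end{equation}
\end{proposition}

\begin{proof}
Let $\hat w\in\{\varphi,w\}$ be fixed, with pressure $\hat\pi$. The identity $a_t(\tilde\varphi,\hat w)=\lambda(t)b_t(\tilde\varphi,\hat w)$ holds for small $t$: under (H1) because $\hat w\in V_0$, and under (H2) because $\hat w\in W$ and $\mathcal P_t\tilde\varphi$ is invisible. Differentiate it. Since $\dot{\tilde\varphi}\in V_0$, we have $a(\dot{\tilde\varphi},\hat w)=\lambda(\dot{\tilde\varphi},\hat w)$, so by \eqref{eq:dotab}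
\[
\lambda'(\varphi,\hat w)=a(\ell_\varphi,\hat w)-\lambda(\ell_\varphi,\hat w)=\int_\Gamma(\partial_n\hat w-\hat\pi n)\cdot\ell_\varphi=-\int_\Sigma X_n\,p\cdot\partial_n\hat w .
\]
Here we used \eqref{eq:green} with the test field $\ell_\varphi$, near whose support $\hat w,\hat\pi$ are smooth, and $\ell_\varphi=-X_np\perp n$ on $\Sigma$. For $\hat w=\varphi$ this is \eqref{eq:lambdaprime}. For $\hat w=w$ it gives $\int_\Sigma X_n\,p\cdot q=0$, and $X_n|_\Sigma$ can be any element of $C_c^\infty(\Sigma)$. Under (H1), the number $\lambda'$ depends only on $X$ and the roles of $\varphi$ and $w$ can be exchanged, so $\int_\Sigma X_n|p|^2=\int_\Sigma X_n|q|^2$ for all $X$. The rest follows by recentering and $(p\otimes n):(q\otimes n)=p\cdot q$.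
\end{proof}

\section{The second variation}\label{sec:second}

As the slab shows, Proposition~\ref{prop:first} at $t=0$ contains no contradiction. We differentiate \eqref{eq:orth}, write the result as an identity for a quadratic form in the normal displacement $\alpha$, and isolate its principal part.

For a smooth tangential field $b$ with compact support in $\Sigma$, extended by zero to $\Gamma$, let $L_b\in H^1(\Omega)^3$ be its \emph{Stokes lift}: $\operatorname{div}L_b=0$, $L_b=b$ on $\Gamma$, and $a(L_b,v)=0$ for all $v\in V_0$. It is obtained from a divergence-free extension (F1) by subtracting the $a$-orthogonal projection onto $V_0$, and it is unique. The form $a(L_b,L_c)$ is the Dirichlet-to-Neumann form of the Stokes system; it is natural on $H^{1/2}(\Gamma)$. The point of the next proposition is that the hypotheses would make it bounded on $L^2$ along the fields $\alpha p$, $\alpha q$.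

\begin{proposition}\label{prop:second}
There is $C$ such that
\begin{equation}\label{eq:key}
|a(L_{\alpha p},L_{\alpha q})|\le C\|\alpha\|^2_{L^2(\Sigma)}\qquad\forall\alpha\in C_c^\infty(\Sigma).
\end{equation}
\end{proposition}

\begin{proof}
Let $\alpha\in C_c^\infty(\Sigma)$ and $X\in\mathcal D$ with $X=\alpha n$ on $\Sigma$. Below $C$ does not depend on $\alpha$, and $\|\alpha\|=\|\alpha\|_{L^2(\Sigma)}$.

\emph{Step 1: the identity.} The product $G^\varphi_t:G^w_t$ is differentiable in $L^1(\Sigma)$. By \eqref{eq:orth} and \eqref{eq:grad}, with $\nabla\varphi':(q\otimes n)=\partial_n\varphi'\cdot q$,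
\begin{equation}\label{eq:diff}
\partial_n\varphi'\cdot q+\partial_nw'\cdot p+\alpha\kappa=0\ \text{ on }\Sigma,\qquad\kappa=\partial_n(\nabla\varphi:\nabla w),
\end{equation}
and $\kappa$ is a bounded function independent of $\alpha$. By \eqref{eq:bdry}, $w'=-\alpha q$ on $\Sigma$ is tangential and $w'=0$ on $\Gamma\setminus\Sigma$. So \eqref{eq:green} and \eqref{eq:lin} give
\[
-\int_\Sigma\alpha\,\partial_n\varphi'\cdot q=\int_\Gamma(\partial_n\varphi'-\pi'_\varphi n)\cdot w'=a(\varphi',w')-\lambda(\varphi',w')-\lambda'(\varphi,w'),
\]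
and, exchanging the roles, $-\int_\Sigma\alpha\,\partial_nw'\cdot p=a(\varphi',w')-\lambda(\varphi',w')-\lambda'(w,\varphi')$. By \eqref{eq:norm} and $b_t(\tilde\varphi,\tilde w)=0$ we have $(\varphi',w)+(\varphi,w')=0$. Multiplying \eqref{eq:diff} by $\alpha$ and integrating,
\begin{equation}\label{eq:second}
2\big[a(\varphi',w')-\lambda(\varphi',w')\big]=\int_\Sigma\alpha^2\kappa .
\end{equation}

\emph{Step 2: lifts are bounded in $L^2$.} We claim $\|L_b\|_{L^2(\Omega)}\le C\|b\|_{L^2(\Gamma)}$. Given $f\in L^2(\Omega)^3$, let $y\in V_0\cap H^2$, $\varpi\in H^1$ solve $-\Delta y+\nabla\varpi=f$, $\int\varpi=0$. By \eqref{eq:green}, $(f,L_b)=a(y,L_b)-\int_\Gamma(\partial_ny-\varpi n)\cdot b$ with $a(y,L_b)=0$, and (F3) and the trace theorem bound the boundary term by $C\|f\|\|b\|_{L^2(\Gamma)}$. In particular, with \eqref{eq:lambdaprime},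
\[
\|L_{\alpha p}\|+\|L_{\alpha q}\|+|\lambda'|\le C\|\alpha\| .
\]

\emph{Step 3: the remainders off $E$.} By \eqref{eq:bdry}, $-\varphi'=L_{\alpha p}+r_1$ and $-w'=L_{\alpha q}+r_2$ with $r_1,r_2\in V_0$. By \eqref{eq:lin}, $a(r_j,v)-\lambda(r_j,v)=(f_j,v)$ on $V_0$ with $f_1=\lambda L_{\alpha p}-\lambda'\varphi$, $f_2=\lambda L_{\alpha q}-\lambda'w$, and $\|f_j\|\le C\|\alpha\|$. Testing with the eigenbasis of $\Omega$ gives $(\lambda_i-\lambda)(r_j,e)=(f_j,e)$ for a basis vector $e$ with eigenvalue $\lambda_i$, so
\[
\|\nabla(r_j-P_\lambda r_j)\|^2\le\sup_{\lambda_i\ne\lambda}\frac{\lambda_i}{(\lambda_i-\lambda)^2}\,\|f_j\|^2\le C\|\alpha\|^2 .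
\]

\emph{Step 4: the components in $E$.} The equation does not control them; the normalization does. For $e\in E$, $(r_1,e)=-(\varphi',e)-(L_{\alpha p},e)$ and $(r_2,e)=-(w',e)-(L_{\alpha q},e)$, so it suffices to bound $(\varphi',e)$ and $(w',e)$ for $e$ in a basis of the finite-dimensional space $E$.

Under (H2), $E=\mathbb R\varphi$ and \eqref{eq:norm} gives $(\varphi',\varphi)=0$. Hence $\|r_1\|_{H^1}+\|\varphi'\|\le C\|\alpha\|$, and then $|(w',\varphi)|=|(\varphi',w)|\le C\|\alpha\|$.

Under (H1) the frame may rotate inside the eigenspace, and we remove the rotation. By \eqref{eq:norm} the matrix $\Theta_{ij}=(e_i',e_j)$ is antisymmetric, so $\exp(-t\Theta)$ is orthogonal and $\hat e_i(t)=\sum_j\exp(-t\Theta)_{ij}\tilde e_j(t)$ is another analytic frame with the same value at $t=0$. Its shape derivatives are $e_i'-\sum_j\Theta_{ij}e_j$, which are orthogonal to $E$. Steps 1--3 hold for this frame with the same $p,q,\kappa$, so we may assume $\varphi',w'\perp E$.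

\emph{Step 5.} In both cases $\|r_j\|_{H^1}\le C\|\alpha\|$ and $\|\varphi'\|+\|w'\|\le C\|\alpha\|$. Since $a(L_b,r_j)=0$, we have $a(\varphi',w')=a(L_{\alpha p},L_{\alpha q})+a(r_1,r_2)$, and \eqref{eq:second} gives \eqref{eq:key}.
\end{proof}

\section{Blow-up at a point of the wall}\label{sec:blowup}

We test \eqref{eq:key} with bumps of width $\varepsilon$. After rescaling, $\Omega$ converges to the half-space $\mathbb H=\{x_3>0\}$, and we need to identify the limit of the rescaled lifts. This requires uniqueness for the Stokes problem in $\mathbb H$ in the energy class and an explicit solution.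

\subsection{The Stokes system in a half-space}

Let $\mathcal V$ be the space of $D\in H^1_{\rm loc}(\mathbb R^3)^3$ with $\nabla D\in L^2(\mathbb R^3)$, $\operatorname{div}D=0$, and $D=0$ for $x_3<0$. Let $\mathcal V_c$ be the set of divergence-free fields in $C_c^\infty(\mathbb H)^3$.

\begin{lemma}\label{lem:density}
If $D\in\mathcal V$ and $\int\nabla D:\nabla\phi=0$ for all $\phi\in\mathcal V_c$, then $D=0$.
\end{lemma}

\begin{proof}
It suffices to approximate $\nabla D$ in $L^2$ by gradients of fields in $\mathcal V_c$; then $\nabla D=0$, and $D=0$ since it vanishes for $x_3<0$. Let $\chi_R=\chi_1(\cdot/R)$ with $\chi_1\in C_c^\infty$, $\chi_1=1$ for $|x|\le1$, $\chi_1=0$ for $|x|\ge2$, and let $A_R=\{R<|x|<2R\}$, $A_R^+=A_R\cap\mathbb H$. Since $D$ vanishes on the lower half of $A_R$, Poincar\'e's inequality on $A_1$ and scaling give $\|D\|_{L^2(A_R)}\le CR\|\nabla D\|_{L^2(A_R)}$. Hence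
\[
\|D\otimes\nabla\chi_R\|\le C\|\nabla D\|_{L^2(A_R)}\to0\qquad(R\to\infty),
\]
and $\nabla(\chi_RD)\to\nabla D$. The cut-off creates the divergence $\nabla\chi_R\cdot D$, which is supported in $\overline{A_R^+}$ and has integral $\int_{\mathbb R^3}\nabla\chi_R\cdot D=0$. By (F1) on the Lipschitz domain $A_R^+$, with a constant independent of $R$ by scaling, there is $y_R\in H^1_0(A_R^+)^3$ with $\operatorname{div}y_R=\nabla\chi_R\cdot D$ and $\|\nabla y_R\|\to0$. The field $\chi_RD-y_R\in H^1(\mathbb R^3)^3$ is divergence-free, has compact support, vanishes for $x_3<0$, and its gradient tends to $\nabla D$. Translating it by $\delta e_3$ and mollifying at a scale less than $\delta$ gives fields in $\mathcal V_c$ that converge to it in $H^1$ as $\delta\to0$.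
\end{proof}

We identify $\mathbb R^2$ with the plane $x_3=0$, and $\hat{\ }$ is the unitary Fourier transform in $x'=(x_1,x_2)$.

\begin{lemma}\label{lem:halfspace}
Let $\beta\in C_c^\infty(\mathbb R^2;\mathbb R^2)$. There are real $u=(u_{\rm tan},u_3)$ and $\varpi$, smooth on $\overline{\mathbb H}$, with $-\Delta u+\nabla\varpi=0$, $\operatorname{div}u=0$, $u=\beta$ for $x_3=0$, $\nabla u\in L^2(\mathbb H)$, and
\[
-\partial_3\hat u_{\rm tan}(\xi,0)=\Lambda(\xi)\hat\beta(\xi),\qquad\Lambda(\xi)=|\xi|\,I+\frac{\xi\otimes\xi}{|\xi|} .
\]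
\end{lemma}

\begin{proof}
Put $\sigma=\xi\cdot\hat\beta$ and
\[
\hat u_{\rm tan}=\Big(\hat\beta-\frac{\xi\sigma}{|\xi|}x_3\Big)e^{-|\xi|x_3},\qquad\hat u_3=-i\sigma x_3e^{-|\xi|x_3},\qquad\hat\varpi=-2i\sigma e^{-|\xi|x_3}.
\]
The operator $-\Delta$ acts as $|\xi|^2-\partial_3^2$; it annihilates $e^{-|\xi|x_3}$ and sends $x_3e^{-|\xi|x_3}$ to $2|\xi|e^{-|\xi|x_3}$. Up to the factor $e^{-|\xi|x_3}$, the tangential equation is $-2\xi\sigma+i\xi(-2i\sigma)=0$, the normal equation is $-2i|\xi|\sigma+2i|\xi|\sigma=0$, and the divergence is $i\sigma-i|\xi|\sigma x_3-i\sigma(1-|\xi|x_3)=0$. Since $\sigma(-\xi)=-\overline{\sigma(\xi)}$, all three transforms satisfy $\hat f(-\xi)=\overline{\hat f(\xi)}$, so $u,\varpi$ are real. A derivative of order $j$ of $u$ has transform bounded by $C_j|\xi|^j|\hat\beta|(1+|\xi|x_3)e^{-|\xi|x_3}$, and one of $\varpi$ by $C_j|\xi|^{j+1}|\hat\beta|$. As $\hat\beta$ is a Schwartz function, $u,\varpi$ are smooth up to $x_3=0$, and $\|\nabla u\|^2_{L^2(\mathbb H)}\le C\int|\xi||\hat\beta|^2d\xi<\infty$. The values of $u$ and $\partial_3\hat u_{\rm tan}$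 at $x_3=0$ are read off the formulas.
\end{proof}

The matrix $\Lambda(\xi)$ has the eigenvalue $2|\xi|$ in the direction of $\xi$ and $|\xi|$ in the orthogonal direction. The term $|\xi|I$ is the symbol for the vector Laplacian and does not couple orthogonal vectors; the term $\xi\otimes\xi/|\xi|$ comes from the pressure and does.

\subsection{The limit of the rescaled lifts}

Fix a point of $\Sigma$ and take orthonormal coordinates in which it is the origin and $n(0)=-e_3$. For $|x|<\varrho$, $\Omega$ is $\{x_3>\gamma(x')\}$ with $\gamma\in C^\infty$, $\gamma(0)=0$, $\nabla\gamma(0)=0$. Put $p_0=p(0)$, $q_0=q(0)\in\mathbb R^2$. For real $\theta\in C_c^\infty(\mathbb R^2)$ and small $\varepsilon>0$ let $\alpha_\varepsilon(x)=\theta(x'/\varepsilon)$ on the local graph and $0$ elsewhere on $\Gamma$. Then $\alpha_\varepsilon\in C_c^\infty(\Sigma)$ and $\|\alpha_\varepsilon\|^2_{L^2(\Sigma)}\le C\varepsilon^2$.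

\begin{lemma}\label{lem:limit}
Along a sequence $\varepsilon\to0$,
\[
\varepsilon^{-1}a(L_{\alpha_\varepsilon p},L_{\alpha_\varepsilon q})\longrightarrow\int_{\mathbb R^2}|\hat\theta(\xi)|^2\,\Lambda(\xi)p_0\cdot q_0\,d\xi .
\]
\end{lemma}

\begin{proof}
Let $\Omega_\varepsilon=\varepsilon^{-1}\Omega$. For $|x|<\varrho/\varepsilon$ it is $\{x_3>\gamma_\varepsilon(x')\}$ with $\gamma_\varepsilon(x')=\varepsilon^{-1}\gamma(\varepsilon x')\to0$ in $C^j_{\rm loc}$ for all $j$. For $c\in\{p,q\}$ put $L^c_\varepsilon(x)=L_{\alpha_\varepsilon c}(\varepsilon x)$, a divergence-free field on $\Omega_\varepsilon$ with $\int_{\Omega_\varepsilon}\nabla L_\varepsilon^c:\nabla v=0$ for $v\in V_0(\Omega_\varepsilon)$.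

\emph{An explicit extension of the data.} To bound $L^c_\varepsilon$ uniformly we compare it with a divergence-free extension supported in a fixed compact set. Let $b_\varepsilon(x')=\theta(x')\,c(\varepsilon x',\gamma(\varepsilon x'))$, $\nu_\varepsilon(x')=(-\nabla\gamma_\varepsilon,1)$, $d_\varepsilon=x_3-\gamma_\varepsilon(x')$, let $\omega\in C_c^\infty(\mathbb R)$ equal $1$ on $[-1,1]$, and put
\[
N^c_\varepsilon=\operatorname{curl}\big(\omega(x_3)\,d_\varepsilon\,|\nu_\varepsilon|^{-2}\,b_\varepsilon\times\nu_\varepsilon\big).
\]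
This field is smooth on $\mathbb R^3$, divergence-free, and supported in $\operatorname{supp}\theta\times\operatorname{supp}\omega$, where $\partial\Omega_\varepsilon$ is the graph of $\gamma_\varepsilon$ and $|\gamma_\varepsilon|<1$ for small $\varepsilon$. On the graph $d_\varepsilon=0$, $\nabla d_\varepsilon=\nu_\varepsilon$, and $b_\varepsilon\cdot\nu_\varepsilon=0$ because $c$ is tangential; so $\operatorname{curl}(dG)=\nabla d\times G+d\operatorname{curl}G$ gives $N^c_\varepsilon=|\nu_\varepsilon|^{-2}\nu_\varepsilon\times(b_\varepsilon\times\nu_\varepsilon)=b_\varepsilon$. Thus $N_\varepsilon^c=L^c_\varepsilon$ on $\partial\Omega_\varepsilon$. The potentials converge in $C^2$, so $N^c_\varepsilon\to N^c_0=\operatorname{curl}(\omega x_3\theta\,c(0)\times e_3)$ in $C^1$, and $N_0^c=\theta\,c(0)$ for $x_3=0$.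

\emph{Compactness.} Let $v^c_\varepsilon=L^c_\varepsilon-N^c_\varepsilon\in V_0(\Omega_\varepsilon)$, extended by zero to $\mathbb R^3$. Then $\|\nabla v_\varepsilon^c\|^2=-\int_{\Omega_\varepsilon}\nabla N^c_\varepsilon:\nabla v^c_\varepsilon$, so $\|\nabla v^c_\varepsilon\|\le C$, and by scaling and orthogonality
\begin{equation}\label{eq:scaled}
\varepsilon^{-1}a(L_{\alpha_\varepsilon p},L_{\alpha_\varepsilon q})=\int_{\Omega_\varepsilon}\nabla L^p_\varepsilon:\nabla L^q_\varepsilon=\int_{\Omega_\varepsilon}\nabla(N^p_\varepsilon+v^p_\varepsilon):\nabla N^q_\varepsilon .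
\end{equation}
By Sobolev's inequality $v^p_\varepsilon$ is bounded in $L^6(\mathbb R^3)$. Along a sequence, $v^p_\varepsilon\rightharpoonup v$ in $L^6$ and $\nabla v^p_\varepsilon\rightharpoonup\nabla v$ in $L^2$. The limit is divergence-free and vanishes for $x_3<0$, because a compact subset of $\{x_3<0\}$ is disjoint from $\Omega_\varepsilon$ for small $\varepsilon$; so $v\in\mathcal V$. On the fixed compact support, $\nabla N^c_\varepsilon\to\nabla N^c_0$ uniformly and $1_{\Omega_\varepsilon}\to1_{\mathbb H}$ a.e., so $1_{\Omega_\varepsilon}\nabla N^c_\varepsilon\to1_{\mathbb H}\nabla N^c_0$ strongly in $L^2$. Hence \eqref{eq:scaled} converges to $\int_{\mathbb H}\nabla(N^p_0+v):\nabla N^q_0$.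

\emph{Identification of the limit.} A field $\phi\in\mathcal V_c$ lies in $V_0(\Omega_\varepsilon)$ for small $\varepsilon$, so $\int_{\mathbb H}\nabla(N_0^p+v):\nabla\phi=0$. Let $u,\varpi$ be given by Lemma~\ref{lem:halfspace} for $\beta=\theta p_0$; then $\int_{\mathbb H}\nabla u:\nabla\phi=-\int_{\mathbb H}\nabla\varpi\cdot\phi=0$. The field $u-N_0^p$ is smooth on $\overline{\mathbb H}$, divergence-free, zero for $x_3=0$, with gradient in $L^2(\mathbb H)$, so its extension by zero lies in $\mathcal V$. Lemma~\ref{lem:density} applied to $D=v-(u-N^p_0)$ gives $N^p_0+v=u$ in $\mathbb H$. Finally, $N_0^q$ is divergence-free with compact support and tangential trace $\theta q_0$, so Green's formula \eqref{eq:green} in $\mathbb H$ and Plancherel's theorem give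
\[
\int_{\mathbb H}\nabla u:\nabla N_0^q=\int_{\mathbb R^2}(-\partial_3u_{\rm tan})\cdot\theta q_0\,dx'=\int_{\mathbb R^2}\hat\theta\,\overline{\hat\theta}\;\Lambda(\xi)p_0\cdot q_0\,d\xi .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:dichotomy}
For every $Y\in\mathcal N$ and every admissible pair $(\varphi_Y,w_Y)$ of $\Omega_Y$, at each point of $\Gamma_Y\cap B$ we have $\partial_n\varphi_Y=0$ or $\partial_nw_Y=0$.
\end{proposition}

\begin{proof}
By recentering let $Y=0$, and suppose that $p_0\ne0$ and $q_0\ne0$ at some point of $\Sigma$. Since $p_0\cdot q_0=0$,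
\[
\Lambda(\xi)p_0\cdot q_0=\sigma_0(\xi):=\frac{(\xi\cdot p_0)(\xi\cdot q_0)}{|\xi|} .
\]
By \eqref{eq:key}, $\varepsilon^{-1}|a(L_{\alpha_\varepsilon p},L_{\alpha_\varepsilon q})|\le C\varepsilon$, so Lemma~\ref{lem:limit} gives $\int\sigma_0|\hat\theta|^2=0$ for all real $\theta\in C_c^\infty(\mathbb R^2)$. The function $\sigma_0$ changes sign, so we polarize: $\int\sigma_0\operatorname{Re}(\hat\theta_1\overline{\hat\theta_2})=0$ for real $\theta_1,\theta_2$. The imaginary part of $\hat\theta_1\overline{\hat\theta_2}$ is odd in $\xi$ and $\sigma_0$ is even, so $\int\sigma_0\hat\theta_1\overline{\hat\theta_2}=0$, and by linearity this holds for complex $\theta_2$ too. The $\hat\theta_2$ are dense in $L^2$ and $\sigma_0\hat\theta_1\in L^2$, so $\sigma_0\hat\theta_1=0$. For $\theta_1\ne0$ the function $\hat\theta_1$ is real-analytic and not zero, so it vanishes on no open set; but $\sigma_0$ is positive near $\xi=p_0+q_0$, where it equals $|p_0|^2|q_0|^2/|p_0+q_0|$. This is a contradiction.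
\end{proof}

\section{Unique continuation and the end of the proof}\label{sec:end}

Proposition~\ref{prop:dichotomy} yields open pieces of the wall on which a solution $u$ and $\partial_nu$ both vanish. For the Stokes system this does not force $u=0$ by a local argument, since nothing is known about the pressure: the pair $u=(1-\cos(\sqrt\lambda\,x_3))e_1$, $\varpi=\lambda x_1$ solves $-\Delta u+\nabla\varpi=\lambda u$, $\operatorname{div}u=0$, and $u=0$, $\nabla u=0$ for $x_3=0$. One more order of vanishing suffices, and it can be obtained by differentiating once more with respect to the domain.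

\begin{lemma}\label{lem:uc}
Let $u\in H^1(\Omega)^3$, $\varpi\in L^2(\Omega)$ solve $-\Delta u+\nabla\varpi=\lambda u$, $\operatorname{div}u=0$ in $\Omega$, $\lambda>0$, and be smooth up to $\Sigma$. If $u=0$, $\nabla u=0$ and $D^2u=0$ on a non-empty relatively open set $U\subset\Sigma$, then $u\equiv0$ in $\Omega$.
\end{lemma}

\begin{proof}
On $U$, $\nabla\varpi=\lambda u+\Delta u=0$. Take a small ball $B_0$ centered in $U$ such that $\Gamma\cap B_0$ lies in a connected open subset of $U$, on which $\varpi$ is a constant $c$. Taking the divergence of the equation shows that $\varpi-c$ is harmonic in $\Omega$. It vanishes with its gradient on $\Gamma\cap B_0$, so by Green's identity its extension by zero to $B_0\setminus\Omega$ is weakly harmonic in $B_0$, hence real-analytic. It vanishes on the non-empty open set $B_0\setminus\overline\Omega$, so on $B_0$, and then on $\Omega$, which is connected. Now $-\Delta u=\lambda u$ in $\Omega$ with $u=0$, $\nabla u=0$ on $\Gamma\cap B_0$, and the same argument applies: weak solutions of $-\Delta u=\lambda u$ are real-analytic,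 because $u(x)e^{\sqrt\lambda\,x_4}$ is weakly harmonic in four variables.
\end{proof}

We shall verify $D^2u=0$ as follows: if $\nabla u=0$ on an open subset of $\Sigma$, its tangential derivatives vanish there, so $D^2u=0$ wherever, in addition, $\partial_n\nabla u=0$.

\begin{lemma}\label{lem:shear}
There are $Y\in\mathcal N$ and an eigenfunction $e$ of $\Omega_Y$ with eigenvalue $\lambda(Y)$ such that $\partial_ne\not\equiv0$ on $\Gamma_Y\cap B$.
\end{lemma}

\begin{proof}
Suppose not. Take $0\ne\alpha\in C_c^\infty(\Sigma)$ and $X\in\mathcal D$ with $X=\alpha n$ on $\Sigma$. Since $p=0$, \eqref{eq:bdry} and \eqref{eq:lambdaprime} give $\varphi'=0$ on $\Gamma$ and $\lambda'=0$. So $\varphi'\in V_0$, and by \eqref{eq:lin} $\varphi'\in E$. By assumption $\nabla\varphi'=\partial_n\varphi'\otimes n=0$ on $\Sigma$. Also $G^\varphi_t=0$ for small $t$, so \eqref{eq:grad} gives $\alpha\,\partial_n\nabla\varphi=0$ on $\Sigma$. Hence $\varphi$, $\nabla\varphi$, $D^2\varphi$ vanish on $\{\alpha\ne0\}$, and $\varphi\equiv0$ by Lemma~\ref{lem:uc}, which is absurd.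
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
\emph{Case \textup{(H1)}.} Let $Y\in\mathcal N$ and let $e$ be a unit eigenfunction for $\lambda(Y)$. Since $m\ge2$, it belongs to an admissible pair $(e,e^*)$. On $\Gamma_Y\cap B$ we have $|\partial_ne|=|\partial_ne^*|$ by Proposition~\ref{prop:first}, and at each point one of the two vanishes by Proposition~\ref{prop:dichotomy}. So $\partial_ne\equiv0$ there, for all $Y$ and $e$, against Lemma~\ref{lem:shear}.

\emph{Case \textup{(H2)}.} Now there is no relation between $|p|$ and $|q|$, and the contradiction comes from $w$. By Lemma~\ref{lem:shear} and recentering we may assume that the open set $U_1=\{x\in\Sigma:p(x)\ne0\}$ is non-empty. By Proposition~\ref{prop:dichotomy}, $q=0$ on $U_1$, that is $\nabla w=0$ on $U_1$. Choose $0\ne\alpha\in C_c^\infty(U_1)$ with $\int_\Sigma\alpha|p|^2=0$ and $\operatorname{supp}\alpha\ne U_1$; a combination of two small bumps with disjoint supports will do. Let $X\in\mathcal D$ with $X=\alpha n$ on $\Sigma$.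

By Proposition~\ref{prop:dichotomy} for $Y=tX$, every product $(G^\varphi_t)_{ij}(G^w_t)_{kl}$ of an entry of $G^\varphi_t$ and an entry of $G^w_t$ vanishes on $\Sigma$. These products are differentiable in $L^1(\Sigma)$, so $\dot G^\varphi_{ij}(G^w_0)_{kl}+(G^\varphi_0)_{ij}\dot G^w_{kl}=0$. On $U_1$ we have $G^w_0=0$ and $G^\varphi_0=p\otimes n\ne0$, hence $\dot G^w=0$; by \eqref{eq:grad},
\[
\nabla w'+\alpha\,\partial_n\nabla w=0\qquad\text{on }U_1 .
\]
The choice of $\alpha$ makes $w'$ explicit. By \eqref{eq:lambdaprime}, $\lambda'=0$. By \eqref{eq:bdry}, $w'=-\alpha q=0$ on $\Sigma$ and $w'=0$ on the rest of $\Gamma$, so $w'\in V_0$, and \eqref{eq:lin} gives $w'=c\varphi$ with $c\in\mathbb R$. Thus $c\,p\otimes n+\alpha\,\partial_n\nabla w=0$ on $U_1$. On the non-empty open set $U_1\setminus\operatorname{supp}\alpha$ this gives $c=0$, and then $\partial_n\nabla w=0$ on $\{\alpha\ne0\}$. So $w$, $\nabla w$, $D^2w$ vanish on $\{\alpha\ne0\}$, and $w\equiv0$ in $\Omega$ by Lemma~\ref{lem:uc}. This contradicts $w\cdot n=g\ne0$ on $\Gamma_0$.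
\end{proof}

Proposition~\ref{prop:rigid} implies Proposition~\ref{prop:local}, which implies the density of each $\mathcal G_N$; by the reduction in Section~\ref{sec:reduction}, Theorem~\ref{thm:generic} and the conjecture are proved.

\begin{remark}[on the hypotheses]
If $\Gamma_1$ has empty relative interior, a deformation that fixes $\Gamma_0$ fixes $\overline{\Gamma_0}=\Gamma$, so there is nothing to perturb, and Example~\ref{ex:ball} with $\Gamma_0=\Gamma$ shows that controllability may then fail. Connectedness of $\Omega$ enters through Lemma~\ref{lem:uc}, which carries information from the patch to the shell. It cannot be dropped: if $\Omega$ had a component $\Omega'$ whose boundary lies in $\Gamma_1$, every $v\in W$ would restrict to an element of $V_0(\Omega')$, and every Stokes eigenfunction of $\Omega'$, extended by zero, would be invisible, before and after any perturbation of the wall. The $C^2$ regularity of $\Gamma$ is used through (F3) and (F5), in the pressure formula \eqref{eq:pressure}, in \eqref{eq:reg}, and in Step~2 of Proposition~\ref{prop:second};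 higher regularity is needed only on the patch, where we create it.
\end{remark}

\begin{thebibliography}{9}

\bibitem{HydroElastic}
\emph{Appriomate controllability of a hydro-elastic coupled system} (title as printed),
\texttt{http://archive.numdam.org/article/COCV\_1996\_\_1\_\_1\_0.pdf}

\bibitem{Galdi}
Galdi, \emph{Introduction to the Mathematical Theory of the Navier--Stokes Equations}, Chapters III and IV.

\bibitem{Pazy}
Pazy, Theorems 1.4.3 and 1.4.6.

\bibitem{Temam}
Temam, \emph{Navier--Stokes Equations}, Chapter I.

\end{thebibliography}
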